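\title{The disc does not minimize the critical mean curvature among convex domains of given area}

\begin{abstract}
For a bounded convex planar domain $\Omega$ of area $A$, let $H_{\max}(\Omega)$ be the supremum of the numbers $H\ge0$ for which there is a graph of constant mean curvature $H$ over $\Omega$ with boundary $\partial\Omega$. It has been conjectured that such a graph exists whenever $AH^2<\pi$, and that $H_{\max}=\sqrt{\pi/A}$ only for discs. We show that both assertions fail. The first fails for every ellipse sufficiently close to, but different from, a disc; more precisely, along smooth deformations of the disc we compute $H_{\max}\sqrt{A/\pi}$ to second order and find that it decreases. The second fails for a non-circular ellipse. We also show that the graph exists whenever $AH^2<\pi/(2\sqrt3)$.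
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $\Omega\subset\mathbb R^2$ be a bounded domain and $H\in\mathbb R$. Write $Tu=\nabla u/\sqrt{1+|\nabla u|^2}$ and consider the Dirichlet problem
\begin{equation}\label{eq:D}
\operatorname{div}Tu=-2H\ \text{ in }\Omega,\qquad u=0\ \text{ on }\partial\Omega .
\end{equation}
A \emph{solution} is a function $u\in C^\infty(\Omega)\cap C^0(\overline\Omega)$ satisfying both conditions. Its graph is a surface in $\mathbb R^3$ with boundary $\partial\Omega$, smooth in the interior, whose mean curvature (the average of the principal curvatures, for the downward orientation) is the constant $H$. Only continuity is required at $\partial\Omega$, so the graph may become vertical there. Replacing $u$ by $-u$ changes $H$ to $-H$, and $u=0$ solves \eqref{eq:D} for $H=0$; the interesting case is $H>0$. The \emph{critical mean curvature} $H_{\max}(\Omega)$ is the supremum of the $H\ge0$ for which \eqref{eq:D} has a solution. If $u$ solves the problem for $(\Omega,H)$, then $\lambda u(\cdot/\lambda)$ solves it for $(\lambda\Omega,H/\lambda)$. Hence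
\begin{equation}\label{eq:scaling}
H_{\max}(\lambda\Omega)=H_{\max}(\Omega)/\lambda ,
\end{equation}
and the number $H_{\max}\sqrt{A/\pi}$, where $A$ is the area of $\Omega$, depends only on the shape of $\Omega$. We are interested in bounded convex domains, neither strictly convex nor smooth in general. Three simple facts suggest what to expect.

\emph{The flux bound.} Let $\Omega$ be convex with perimeter $L$ and $0\in\Omega$. For $0<\lambda<1$ the divergence theorem on $\lambda\Omega$ and $|Tu|<1$ give $2H\lambda^2A\le\lambda L$. Letting $\lambda\uparrow1$,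
\begin{equation}\label{eq:flux}
H_{\max}(\Omega)\le \frac{L}{2A}.
\end{equation}

\emph{The disc.} On the disc of radius $R$ the spherical cap $u(p)=\sqrt{H^{-2}-|p|^2}-\sqrt{H^{-2}-R^2}$ has $Tu=-Hp$ and solves \eqref{eq:D} for $0<H\le1/R$. With \eqref{eq:flux} this gives $H_{\max}=1/R=\sqrt{\pi/A}$; the extremal graph is the hemisphere.

\emph{Thin domains.} A convex domain inside a strip of width $1/H$ carries a solution for that $H$ (Lemma~\ref{lem:strip}). Let
\[
E_a=\{(x,y): x^2/a^2+a^2y^2<1\},\qquad a\ge1,
\]
be the ellipse with semi-axes $a$ and $1/a$, of area $\pi$. It lies in a strip of width $2/a$, so $H_{\max}(E_a)\ge a/2$, which tends to infinity with $a$.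

By the isoperimetric inequality $L/(2A)\ge\sqrt{\pi/A}$, with equality only for discs. So the obstruction \eqref{eq:flux} is most restrictive for the disc, where it is sharp, and long thin ellipses do far better than the disc. One would guess that the disc minimizes $H_{\max}\sqrt{A/\pi}$. Two existence results point in the same direction. A theorem of L\'opez and Montiel, quoted in \cite{HE}, says that \eqref{eq:D} is solvable on a convex domain when $H\ge0$ and $LH<\sqrt3\,\pi$; and \cite[Theorem 1]{HE} says that it is solvable on a bounded convex domain when $AH^2<\rho^2\pi$, with $\rho=(\sqrt3-1)/2$. Conjecture 2 of \cite{HE} proposes that $\rho$ can be replaced by $1$, with equality only for discs. It consists of two assertions about every bounded convex planar domain $\Omega$ of area $A$: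
\begin{itemize}
\item[(i)] problem \eqref{eq:D} has a solution for every $H$ with $AH^2<\pi$; in particular $H_{\max}(\Omega)\ge\sqrt{\pi/A}$;
\item[(ii)] $H_{\max}(\Omega)=\sqrt{\pi/A}$ holds only when $\Omega$ is a disc.
\end{itemize}
We show that each of them is false.

\begin{theorem}[assertion (i) fails]\label{thm:ellipse}
There is $\varepsilon_0>0$ such that for $0<\varepsilon<\varepsilon_0$ and $\Omega=E_{e^\varepsilon}$ (so $A=\pi$), problem \eqref{eq:D} has no solution for any $H\ge1-\varepsilon^2/4$. In particular there is none for $H\in[1-\varepsilon^2/4,1)$, although $AH^2<\pi$, and $H_{\max}(\Omega)\le1-\varepsilon^2/4<1=\sqrt{\pi/A}$.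
\end{theorem}

\begin{theorem}[assertion (ii) fails]\label{thm:equality}
There is $a_*\in(1,2]$ with $H_{\max}(E_{a_*})=1=\sqrt{\pi/A}$.
\end{theorem}

Near the disc the conjectured inequality is reversed in every nontrivial smooth direction, and the defect can be computed. We write $\oint=\int_0^{2\pi}d\theta$, and $\{r<R(\theta)\}$ for a domain given in polar coordinates.

\begin{theorem}[second-order law]\label{thm:law}
Let $f\in C^\infty(\mathbb R/2\pi)$ with $\oint f=0$ and $f\notin\operatorname{span}\{\cos\theta,\sin\theta\}$, and write $f=\sum_{n\ge1}(a_n\cos n\theta+b_n\sin n\theta)$. Let $\Omega_\varepsilon=\{r<R_\varepsilon(\theta)\}$, of area $A_\varepsilon$, where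
\[
\log R_\varepsilon=\varepsilon f+\varepsilon^2g+\varepsilon^3k_\varepsilon ,
\]
with $g\in C^\infty(\mathbb R/2\pi)$ and $k_\varepsilon$ bounded in $C^2$. Put
\[
\Lambda f=\sum_{n\ge2}\Big(n-\frac1n\Big)(a_n\cos n\theta+b_n\sin n\theta),\qquad m=\max(-\Lambda f)>0,\qquad \psi=\Lambda f+m\ge0 .
\]
Then, as $\varepsilon\downarrow0$,
\[
H_{\max}(\Omega_\varepsilon)\sqrt{A_\varepsilon/\pi}=1-\delta(f)\varepsilon^2+o(\varepsilon^2),
\]
where
\[
\delta(f)=\frac12m^2-\frac14\sum_{n\ge2}\Big(1-\frac1{n^2}\Big)(a_n^2+b_n^2)
=\frac1{8\pi^2}\int_0^{2\pi}\!\!\int_0^{2\pi} G(\theta-\theta')\,\psi(\theta)\psi(\theta')\,d\theta\,d\theta'>0,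
\]
and $G$ is the $2\pi$-periodic function with $G(t)=(\pi-t)\sin t\ge0$ on $[0,2\pi]$. So along every such deformation of the disc $H_{\max}<\sqrt{\pi/A}$ for small $\varepsilon>0$. For the ellipses, $H_{\max}(E_{e^\varepsilon})=1-\frac{15}{16}\varepsilon^2+o(\varepsilon^2)$.
\end{theorem}

The condition $\oint f=0$ is a normalization: subtracting a constant from $f$ dilates $\Omega_\varepsilon$ and leaves $H_{\max}\sqrt{A/\pi}$ unchanged. The functions $\cos\theta$ and $\sin\theta$ must be excluded because they arise from translated unit discs, for which $H_{\max}\sqrt{A/\pi}=1$. The domains $\Omega_\varepsilon$ are convex for small $\varepsilon$: with $\ell=\log R_\varepsilon$, the curvature of the boundary has the sign of $R_\varepsilon^2+2R_\varepsilon'^2-R_\varepsilon R_\varepsilon''=R_\varepsilon^2(1+\ell'^2-\ell'')$, and $\|\ell\|_{C^2}=O(\varepsilon)$. Finally $m>0$, because $\Lambda f$ has mean zero and is not identically zero.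

In the positive direction, the constant $\rho^2\approx0.134$ can be improved to $1/(2\sqrt3)\approx0.289$.

\begin{proposition}\label{prop:lower}
For every bounded convex domain $\Omega$ of area $A$, problem \eqref{eq:D} is solvable whenever $AH^2<\pi/(2\sqrt3)$.
\end{proposition}

Thus the best constant $c_*=\inf_\Omega H_{\max}(\Omega)\sqrt{A/\pi}$, over bounded convex domains, satisfies $12^{-1/4}\le c_*<1$. We do not determine $c_*$.

Non-existence is proved by sliding a family of comparison surfaces under a hypothetical solution (Section~\ref{sec:sliding}). Section~\ref{sec:heuristic} shows by hand, for the ellipse, which family to use and where the number $15/16$ comes from; Section~\ref{sec:family} constructs the family and proves Theorem~\ref{thm:ellipse}. The other results also need existence theorems, which Section~\ref{sec:perron} obtains from barriers by Perron's method.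

\section{Radial graphs and a sliding lemma}\label{sec:sliding}

The surfaces that matter near the critical value are close to a hemisphere and almost vertical along their boundary; some of them lean outward. They are badly described as graphs over the plane, and well described as radial graphs over the hemisphere.

Let $S_+$ be the closed upper unit hemisphere, with points $\omega=(\cos\beta\cos\theta,\cos\beta\sin\theta,\sin\beta)$, $\beta\in[0,\frac\pi2]$. The \emph{equator} is $\beta=0$, and $x,y,z$ also denote the coordinate functions restricted to $S_+$, so $z=\sin\beta$. For functions on $S_+$ the symbols $\nabla$, $\nabla^2$, $\operatorname{div}$, $\Delta$ refer to the round metric; in particular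
\begin{equation}\label{eq:laplace}
\cos^2\!\beta\;\Delta=(\cos\beta\,\partial_\beta)^2+\partial_\theta^2 .
\end{equation}
For $w\in C^2(S_+)$ let
\[
\Sigma(w)=\{e^{w(\omega)}\omega:\omega\in S_+\}.
\]
This is a $C^2$ surface in $\{z\ge0\}$ which meets $\{z=0\}$ exactly in its boundary curve $r=e^{w(0,\theta)}$.

\subsection*{Mean curvature}
If $N$ is a $C^1$ unit vector field on an open subset of $\mathbb R^3$ which is normal to a surface $S$ along $S$, then $\operatorname{div}_{\mathbb R^3}N$ is, on $S$, the sum of the principal curvatures, because $\langle D_NN,N\rangle=0$ and the remaining trace is that of the shape operator. We put $H_S=\frac12\operatorname{div}_{\mathbb R^3}N$, so that the unit sphere with its outer normal has $H_S=1$. For the graph $S$ of a function $v$, the upward normal $N=(-Tv,(1+|\nabla v|^2)^{-1/2})$ does not depend on $z$, and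
\begin{equation}\label{eq:graphH}
\operatorname{div}Tv=-2H_S .
\end{equation}
The surface $\Sigma(w)$ is the level set $\{F=1\}$ of $F(X)=|X|e^{-w(X/|X|)}$, whose Euclidean gradient at $X=|X|\omega$ is $e^{-w}(\omega-\nabla w)$. So
\[
N=W^{-1}(\omega-\nabla w),\qquad W=\sqrt{1+|\nabla w|^2},
\]
extended homogeneously of degree $0$, is a unit normal to all level sets. A field $\alpha\,\omega+Y$ that is homogeneous of degree $0$, with $Y$ tangent to the sphere, has Euclidean divergence $|X|^{-1}(2\alpha+\operatorname{div}Y)$. On $|X|=e^w$ this gives
\begin{equation}\label{eq:radialH}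
2H_{\Sigma(w)}=e^{-w}\Big(\frac2W-\operatorname{div}\frac{\nabla w}W\Big).
\end{equation}
Since $e_z=\sin\beta\,\omega+\cos\beta\,\partial_\beta$, the vertical component of the normal is
\begin{equation}\label{eq:Nz}
N_z=W^{-1}(\sin\beta-w_\beta\cos\beta).
\end{equation}

\subsection*{Touching and sliding}
Let $u$ solve \eqref{eq:D} with $H>0$. At an interior minimum we would have $\nabla u=0$ and $\operatorname{div}Tu=u_{xx}+u_{yy}\ge0$, which contradicts $-2H<0$. Hence
\begin{equation}\label{eq:positive}
u>0\quad\text{in }\Omega .
\end{equation}
The same argument works with a slightly curved surface in place of a horizontal plane.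

\begin{lemma}[touching principle]\label{lem:touch}
Let $u$ solve \eqref{eq:D} with $H>0$, let $S$ be a $C^2$ surface with $|H_S|<H$, and let $P=(p,u(p))$, $p\in\Omega$, be an interior point of $S$. Then $S$ does not lie in $\{z\le u\}$ near $P$.
\end{lemma}

\begin{proof}
Otherwise the restriction of $z-u$ to $S$ has a local maximum at $P$, so the vector $(-\nabla u(p),1)$ is normal to $S$ at $P$. Near $P$ the surface $S$ is therefore the graph of a $C^2$ function $v\le u$ with $v(p)=u(p)$, $\nabla v(p)=\nabla u(p)=:\xi$ and $D^2v(p)\le D^2u(p)$. At $p$ both $\operatorname{div}Tv$ and $\operatorname{div}Tu$ are traces of the Hessian against the same positive definite matrix $(1+|\xi|^2)^{-1/2}\big(I-\xi\otimes\xi/(1+|\xi|^2)\big)$. Hence $\operatorname{div}Tv(p)\le\operatorname{div}Tu(p)=-2H$, while $|\operatorname{div}Tv(p)|=2|H_S(P)|<2H$ by \eqref{eq:graphH}.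
\end{proof}

Now deform a surface that spans $\partial\Omega$, starts below the graph of $u$ and is always less curved than it. It can never touch the graph from below at an interior point, so it stays trapped under the graph and in particular inside the vertical cylinder over $\overline\Omega$. The difficulty is the common boundary curve, where $u$ is merely continuous and no touching principle is available. We avoid it by shrinking the surfaces by a factor $\lambda<1$; this raises their curvature slightly, which the strict inequality $H>H_1$ below can afford.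

\begin{lemma}[sliding lemma]\label{lem:slide}
Let $\Omega=\{r<R(\theta)\}$ with $R>0$ continuous. Let $w_t\in C^2(S_+)$, $t\in[0,1]$, depend continuously on $(t,\omega)$, with $w_t=\log R$ on the equator, and put $\Sigma_t=\Sigma(w_t)$. Suppose that $\Sigma_0\subset\overline\Omega\times\mathbb R$ and that $|H_{\Sigma_t}|\le H_1$ for all $t$. If \eqref{eq:D} has a solution for some $H>H_1$, then $\Sigma_1\subset\overline\Omega\times\mathbb R$.
\end{lemma}

\begin{proof}
Let $u$ be the solution and $U=\{(p,z):p\in\Omega,\ z<u(p)\}$, an open subset of $\mathbb R^3$ whose closure lies in $\{(p,z):p\in\overline\Omega,\ z\le u(p)\}$. Fix $\lambda\in(0,1)$ with $H_1/\lambda<H$. Since $\Omega$ is star-shaped with $R>0$, we have $\lambda\overline\Omega\subset\Omega$. The compact surface $\lambda\Sigma_t$ has mean curvature of absolute value at most $H_1/\lambda<H$, it lies in $\{z\ge0\}$, and $z=0$ only on its boundary curve $\lambda\,\partial\Omega$.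

\emph{Step 1: $\lambda\Sigma_0\subset U$.} All points $(p,z)$ of $\lambda\Sigma_0$ have $p\in\lambda\overline\Omega\subset\Omega$. Let $s$ be the maximum of $z-u(p)$ on $\lambda\Sigma_0$ and suppose $s\ge0$. At a maximum point $z=u(p)+s>0$ by \eqref{eq:positive}, so it is an interior point of the surface. The translate $\lambda\Sigma_0-se_z$ lies in $\{z\le u\}$ and touches the graph at an interior point, against Lemma~\ref{lem:touch}. So $s<0$.

\emph{Step 2: $\lambda\Sigma_t\subset U$ for all $t$.} By compactness of $S_+$ and continuity in $(t,\omega)$, the set of $t$ with $\lambda\Sigma_t\subset U$ is open in $[0,1]$, and it contains $0$. If it is not all of $[0,1]$, there is a first $t^*>0$ outside it, and $\lambda\Sigma_{t^*}\subset\overline U$. Let $(p,z)$ be a point of $\lambda\Sigma_{t^*}$ not in $U$. If $p\in\partial\Omega$, then $0\le z\le u(p)=0$, so the point lies on the boundary curve and $p\in\lambda\,\partial\Omega\subset\Omega$, which is absurd. So $p\in\Omega$ and $z=u(p)>0$. This is an interior point of a surface contained in $\{z\le u\}$, against Lemma~\ref{lem:touch}.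

Thus $\lambda\Sigma_1\subset U\subset\Omega\times\mathbb R$ for all $\lambda<1$ close to $1$. Let $\lambda\uparrow1$.
\end{proof}

To prove non-existence for $H>H_1$ it is therefore enough to exhibit a family of surfaces spanning $\partial\Omega$, with curvature at most $H_1$, that starts inside the cylinder and ends with an overhang.

\begin{example}[the unit disc]\label{ex:disc}
For $c\in\mathbb R$ take the part $z\ge0$ of the sphere with center $(0,0,-c)$ and radius $\sqrt{1+c^2}$. It spans the unit circle. The point $e^w\omega$ lies on it when $e^{2w}+2cze^w=1$, that is, $w=-\operatorname{arsinh}(cz)$. A point of the sphere at height $Z$ has squared distance $1-Z^2-2cZ$ from the vertical axis. For $c\ge0$ this is at most $1$ and the cap lies in the cylinder; for $c<0$ it equals $1+c^2>1$ at $Z=-c$ and the cap overhangs. The mean curvature is $(1+c^2)^{-1/2}\le1$. Letting $c$ run from $1$ to $-1$, Lemma~\ref{lem:slide} shows again that there is no solution for $H>1$. The hemisphere, a solution with $H=H_1=1$, shows that the inequality $H>H_1$ in the lemma must be strict.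
\end{example}

In this example two events happen at the same moment $c=0$: the mean curvature reaches its maximum along the family, and the caps stop being graphs. With $c=\varepsilon\tau$ we have $w=-\varepsilon\tau z+O(\varepsilon^3)$ and mean curvature $1-\frac12\tau^2\varepsilon^2+O(\varepsilon^4)$. When the circle is perturbed by an amount $\varepsilon$, the two events separate by an amount of order one in the parameter $\tau$, and this costs an amount of order $\varepsilon^2$ in $H$.

\section{The ellipse to leading order}\label{sec:heuristic}

For $E_{e^\varepsilon}=\{r<R_\varepsilon(\theta)\}$ we have $R_\varepsilon^{-2}=e^{-2\varepsilon}\cos^2\theta+e^{2\varepsilon}\sin^2\theta=\cosh2\varepsilon-\sinh2\varepsilon\cos2\theta$. This equals $1+s$ with $s=-2\varepsilon\cos2\theta+2\varepsilon^2+O(\varepsilon^3)$, and $-\frac12\log(1+s)=-\frac12s+\frac14s^2+O(s^3)$. Hence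
\begin{equation}\label{eq:ellipseR}
\log R_\varepsilon=\varepsilon\cos2\theta-\varepsilon^2\sin^22\theta+\varepsilon^3k_\varepsilon(\theta),
\end{equation}
where, by Taylor's formula with integral remainder, $k_\varepsilon(\theta)$ is smooth in $(\varepsilon,\theta)$ and so bounded in $C^2$ for small $\varepsilon$.

We look for the analogs of the caps of Example~\ref{ex:disc}. If $w=\varepsilon\phi+O(\varepsilon^2)$ in $C^2$, then \eqref{eq:radialH} gives $2H_{\Sigma(w)}=(1-\varepsilon\phi)(2-\varepsilon\Delta\phi)+O(\varepsilon^2)=2-\varepsilon(\Delta\phi+2\phi)+O(\varepsilon^2)$. So we must solve $\Delta\phi+2\phi=0$ with prescribed values on the equator. Let $\nu$ be the outward conormal of $S_+$ along the equator: $\nu=-e_z$ and $\partial_\nu=-\partial_\beta$. The height function satisfies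
\begin{equation}\label{eq:z}
\nabla^2z=-z\,g_{S^2},\qquad \Delta z=-2z,\qquad z=0,\ \ \nabla z=-\nu,\ \ z_\nu=-1\ \text{ on the equator},
\end{equation}
so multiples of $z$ solve the problem with zero data; they are the caps of Example~\ref{ex:disc} to first order. The other Fourier modes are explicit too.

\begin{lemma}\label{lem:Psi}
Let $\zeta=(x+iy)/(1+z)$ on $S_+$ and, for $n\ge1$, let $\Psi_n=(1+z/n)\,\zeta^n$. Then $\Psi_n$ is smooth on $S_+$, $\Delta\Psi_n+2\Psi_n=0$, and on the equator $\Psi_n=e^{in\theta}$ and $\partial_\nu\Psi_n=(n-\frac1n)e^{in\theta}$.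
\end{lemma}

\begin{proof}
We have $\zeta=\frac{\cos\beta}{1+\sin\beta}e^{i\theta}$ and
\[
\partial_\beta\log\frac{\cos\beta}{1+\sin\beta}=-\frac{\sin\beta(1+\sin\beta)+\cos^2\beta}{\cos\beta\,(1+\sin\beta)}=-\frac1{\cos\beta}.
\]
So $h=\zeta^n$ satisfies $\cos\beta\,\partial_\beta h=-nh$ and $\partial_\theta h=inh$. By \eqref{eq:laplace}, $\cos^2\!\beta\,\Delta h=n^2h-n^2h=0$. Also $\langle\nabla z,\nabla h\rangle=\cos\beta\,\partial_\beta h=-nh$. Therefore
\[
\Delta\big((n+z)h\big)=(n+z)\Delta h+2\langle\nabla z,\nabla h\rangle+h\Delta z=-2(n+z)h
\]
away from the pole, and at the pole by continuity. At $\beta=0$ we have $h=e^{in\theta}$ and $\partial_\beta\Psi_n=h/n-nh$.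
\end{proof}

For $n=1$ this is $\Psi_1=x+iy$, the horizontal translations, with $\partial_\nu\Psi_1=0$.

The rest of this section is a heuristic computation, which is not used in the proofs. For the ellipse take $\phi_\tau=\operatorname{Re}\Psi_2-\tau z$, $\tau\in\mathbb R$, and suppose that there are surfaces $\Sigma(w)$ spanning $\partial E_{e^\varepsilon}$, of constant mean curvature $H$, with $w=\varepsilon\phi_\tau+O(\varepsilon^2)$. By \eqref{eq:Nz}, along the boundary
\[
N_z=\varepsilon\,\partial_\nu\phi_\tau+O(\varepsilon^2)=\varepsilon\big(\tfrac32\cos2\theta+\tau\big)+O(\varepsilon^2).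
\]
This is the angle by which the surface leans inward from the vertical. For $\tau>\frac32$ it leans inward everywhere. At $\tau=\frac32$ it becomes vertical at $\theta=\pm\frac\pi2$, the ends of the short axis, while it still leans inward elsewhere; for $\tau<\frac32$ it overhangs.

To find $H$, return to the flux computation behind \eqref{eq:flux}. Along the boundary, $N$ is orthogonal to the tangent of $\partial\Omega$, so its horizontal part $-Tu$ is normal to $\partial\Omega$ and has length $\sqrt{1-N_z^2}$. Thus
\[
2HA=\int_{\partial\Omega}\sqrt{1-N_z^2}\,d\ell=L-\tfrac12\varepsilon^2\oint\big(\tfrac32\cos2\theta+\tau\big)^2+O(\varepsilon^3).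
\]
With $\ell=\log R_\varepsilon$, formula \eqref{eq:ellipseR} gives
\[
L=\oint e^{\ell}\sqrt{1+\ell'^2}=\oint\big(1+\ell+\tfrac12\ell^2+\tfrac12\ell'^2\big)+O(\varepsilon^3)=2\pi+\varepsilon^2\big(-\pi+\tfrac\pi2+2\pi\big)+O(\varepsilon^3),
\]
and $\oint(\frac32\cos2\theta+\tau)^2=\frac94\pi+2\pi\tau^2$. Since $A=\pi$,
\begin{equation}\label{eq:heuristic}
H=1+\varepsilon^2\Big(\frac34-\frac9{16}-\frac{\tau^2}2\Big)+O(\varepsilon^3)=1-\Big(\frac{\tau^2}2-\frac3{16}\Big)\varepsilon^2+O(\varepsilon^3).
\end{equation}
At $\tau=0$ this is $1+\frac3{16}\varepsilon^2>1$, in line with the guess of Section~\ref{sec:intro}: the longer boundary allows more flux. But the surfaces stop being graphs already at $\tau=\frac32$, where $H=1-\frac{15}{16}\varepsilon^2$. The flux bound is attained only by a surface that is vertical along the whole boundary, and over the ellipse the surface reaches the vertical at two points first.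

To turn this into a proof we do not need surfaces of exactly constant mean curvature. The sliding lemma needs an upper bound for the curvature and a barrier needs a lower bound. Since the effect is of order $\varepsilon^2$, it is enough to make the mean curvature constant up to $O(\varepsilon^3)$, and this requires only two linear problems.

\section{Surfaces of almost constant mean curvature near the hemisphere}\label{sec:family}

Throughout this section $f,g,k_\varepsilon,R_\varepsilon,\Omega_\varepsilon,\Lambda f$ and $m$ are as in Theorem~\ref{thm:law}. Subscripts $\nu$ denote conormal derivatives on the equator, and $\int$ is the integral over $S_+$ with respect to area; note $\int z=2\pi\int_0^{\pi/2}\sin\beta\cos\beta\,d\beta=\pi$.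

\subsection*{The linear problem}
The operator $\Delta+2$ is not invertible under Dirichlet conditions, since it annihilates $z$. Solvability therefore comes with one compatibility condition, and it is this condition that will determine the mean curvature at order $\varepsilon^2$.

\begin{lemma}\label{lem:linear}
For $\chi\in C^2(S_+)$,
\begin{equation}\label{eq:green}
\int z(\Delta\chi+2\chi)=\oint\chi .
\end{equation}
For $F\in C^\infty(S_+)$ and $\gamma\in C^\infty(\mathbb R/2\pi)$, the problem $\Delta\chi+2\chi=F$ in $S_+$, $\chi=\gamma$ on the equator, has a solution $\chi\in C^\infty(S_+)$ if and only if $\int zF=\oint\gamma$. The solution is unique up to adding a multiple of $z$.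
\end{lemma}

\begin{proof}
Green's formula and \eqref{eq:z} give $\int(z\Delta\chi-\chi\Delta z)=\oint(z\chi_\nu-\chi z_\nu)=\oint\chi$, which is \eqref{eq:green} and shows that the condition is necessary.

Let $\chi_0$ be a smooth solution of $\Delta\chi_0+2\chi_0=0$ vanishing on the equator. Its odd reflection across the equator is $C^1$ on $S^2$ and smooth off the equator, hence a weak and then a smooth eigenfunction of $-\Delta$ on $S^2$ with eigenvalue $2$. Such eigenfunctions are the restrictions of linear functions of $\mathbb R^3$, and those odd in $z$ are the multiples of $z$. So the Dirichlet kernel is $\operatorname{span}\{z\}$.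

The Fredholm alternative for the self-adjoint operator $\Delta+2$ with zero Dirichlet data says that $\Delta\chi_0+2\chi_0=F_0$, $\chi_0=0$ on the equator, is solvable exactly when $F_0$ is orthogonal to the kernel, and by elliptic regularity $\chi_0$ is smooth up to the equator when $F_0$ is. Extend $\gamma$ to $\Gamma\in C^\infty(S_+)$ and take $F_0=F-(\Delta\Gamma+2\Gamma)$. By \eqref{eq:green}, $\int zF_0=\int zF-\oint\gamma$.
\end{proof}

\subsection*{First order}
Because $\oint f=0$, Lemma~\ref{lem:linear} with $F=0$ provides a smooth $\phi$ with $\Delta\phi+2\phi=0$ and $\phi=f$ on the equator. Adding a multiple of $z$, we normalize $\oint\phi_\nu=0$. Green's formula for $\phi$ and $\Psi_n$, which solve the same equation, gives $\oint\phi_\nu\Psi_n=\oint\phi\,\partial_\nu\Psi_n$, that is,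
\[
\oint\phi_\nu e^{in\theta}=\Big(n-\frac1n\Big)\oint fe^{in\theta},\qquad n\ge1 .
\]
So $\phi_\nu$ and $\Lambda f$ have the same Fourier coefficients, and $\phi_\nu=\Lambda f$: the operator $\Lambda$ is the Dirichlet-to-Neumann map of $\Delta+2$ on $S_+$. For $\tau\in\mathbb R$ put $\phi_\tau=\phi-\tau z$. Then
\begin{equation}\label{eq:phitau}
\Delta\phi_\tau+2\phi_\tau=0,\qquad \phi_\tau=f\ \text{ and }\ \partial_\nu\phi_\tau=\Lambda f+\tau\ \text{ on the equator}.
\end{equation}

\subsection*{Second order}
Let $w=\varepsilon\phi_\tau+\varepsilon^2\chi+O(\varepsilon^3)$ in $C^2(S_+)$, with $\chi$ still to be chosen. Then $W^{-1}=1-\frac12\varepsilon^2|\nabla\phi_\tau|^2+O(\varepsilon^3)$ and $\nabla(W^{-1})=-W^{-3}\nabla^2w(\nabla w,\cdot)=O(\varepsilon^2)$, so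
\[
\operatorname{div}(W^{-1}\nabla w)=W^{-1}\Delta w+\langle\nabla(W^{-1}),\nabla w\rangle=\Delta w+O(\varepsilon^3).
\]
With $\Delta\phi_\tau=-2\phi_\tau$, formula \eqref{eq:radialH} becomes
\begin{align}
2H_{\Sigma(w)}&=\big(1-\varepsilon\phi_\tau-\varepsilon^2\chi+\tfrac12\varepsilon^2\phi_\tau^2\big)\big(2+2\varepsilon\phi_\tau-\varepsilon^2|\nabla\phi_\tau|^2-\varepsilon^2\Delta\chi\big)+O(\varepsilon^3)\nonumber\\
&=2-\varepsilon^2\big(\Delta\chi+2\chi+|\nabla\phi_\tau|^2+\phi_\tau^2\big)+O(\varepsilon^3).\label{eq:expand}
\end{align}
We want the bracket to be a constant $2K_\tau$, with $\chi=g$ on the equator: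
\begin{equation}\label{eq:chi}
\Delta\chi_\tau+2\chi_\tau=2K_\tau-|\nabla\phi_\tau|^2-\phi_\tau^2\ \text{ in }S_+,\qquad\chi_\tau=g\ \text{ on the equator}.
\end{equation}
By Lemma~\ref{lem:linear} and $\int z=\pi$, this is solvable for exactly one value of the constant, namely $2\pi K_\tau=\oint g+\int z(|\nabla\phi_\tau|^2+\phi_\tau^2)$. The interior integral can be reduced to boundary terms.

\begin{lemma}\label{lem:rellich}
Let $\phi\in C^\infty(S_+)$ satisfy $\Delta\phi+2\phi=0$ and $\phi=f$ on the equator. Then
\[
\int z\big(|\nabla\phi|^2+\phi^2\big)=\tfrac32\oint f^2+\tfrac12\oint\phi_\nu^2-\tfrac12\oint f'^2 .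
\]
\end{lemma}

\begin{proof}
Since $\Delta\phi^2=2|\nabla\phi|^2-4\phi^2$, formula \eqref{eq:green} with $\chi=\phi^2$ gives
\begin{equation}\label{eq:r1}
\int z|\nabla\phi|^2=\tfrac12\oint f^2+\int z\phi^2 .
\end{equation}
For a second relation we use $\nabla^2z=-z\,g_{S^2}$ and $\nabla^2\phi(\nabla\phi,\nabla z)=\frac12\langle\nabla|\nabla\phi|^2,\nabla z\rangle$:
\[
\operatorname{div}\big(\langle\nabla\phi,\nabla z\rangle\nabla\phi\big)=-\langle\nabla\phi^2,\nabla z\rangle+\tfrac12\langle\nabla|\nabla\phi|^2,\nabla z\rangle-z|\nabla\phi|^2 .
\]
Integrate over $S_+$. The left side gives $-\oint\phi_\nu^2$, as $\nabla z=-\nu$ on the equator. On the right we use $\int\langle\nabla\chi,\nabla z\rangle=\oint\chi z_\nu-\int\chi\Delta z=-\oint\chi+2\int z\chi$, once with $\chi=\phi^2$ and once with $\chi=|\nabla\phi|^2$, which equals $\phi_\nu^2+f'^2$ on the equator. The result is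
\[
-\oint\phi_\nu^2=\oint f^2-2\int z\phi^2-\tfrac12\oint(\phi_\nu^2+f'^2)+\int z|\nabla\phi|^2-\int z|\nabla\phi|^2,
\]
so $2\int z\phi^2=\oint f^2+\frac12\oint\phi_\nu^2-\frac12\oint f'^2$. By \eqref{eq:r1} the required integral is $\frac12\oint f^2+2\int z\phi^2$.
\end{proof}

Apply the lemma to $\phi_\tau$. Since $\oint\Lambda f=0$, we have $\oint(\Lambda f+\tau)^2=\oint(\Lambda f)^2+2\pi\tau^2$, and
\begin{equation}\label{eq:K}
2\pi K_\tau=\oint g+\tfrac32\oint f^2+\tfrac12\oint(\Lambda f)^2-\tfrac12\oint f'^2+\pi\tau^2 .
\end{equation}
The solution $\chi_\tau$ of \eqref{eq:chi} is determined only up to a multiple of $z$, and we need a choice that is continuous in $\tau$. The right side of \eqref{eq:chi} is a polynomial $F_0+\tau F_1+\tau^2F_2$ with $F_j\in C^\infty(S_+)$. The compatibility condition holds for all $\tau$, so $\int zF_0=\oint g$ and $\int zF_1=\int zF_2=0$. Solving for each $F_j$ separately, with boundary values $g,0,0$, we obtain $\chi_\tau$ as a quadratic polynomial in $\tau$ with coefficients in $C^\infty(S_+)$.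

It remains to match the boundary exactly. Fix a smooth function $\eta$ on $[0,1]$ with $\eta=1$ near $0$ and $\eta=0$ on $[\frac12,1]$, and define
\[
w_{\tau,\varepsilon}=\varepsilon\phi_\tau+\varepsilon^2\chi_\tau+\varepsilon^3\eta(z)k_\varepsilon(\theta),\qquad \Sigma_{\tau,\varepsilon}=\Sigma(w_{\tau,\varepsilon}).
\]
The cutoff removes the singularity of $\theta$ at the pole, so $\eta(z)k_\varepsilon(\theta)$ is bounded in $C^2(S_+)$; this is where the hypothesis on $k_\varepsilon$ enters. We have $w_{\tau,\varepsilon}=\log R_\varepsilon$ on the equator, $w_{\tau,\varepsilon}$ is continuous in $(\tau,\omega)$, and by \eqref{eq:expand} and \eqref{eq:chi}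
\begin{equation}\label{eq:Hfamily}
H_{\Sigma_{\tau,\varepsilon}}=1-K_\tau\varepsilon^2+O(\varepsilon^3),
\end{equation}
uniformly on $S_+$ and for $\tau$ in bounded intervals.

\subsection*{Graph or overhang}
By \eqref{eq:phitau} the boundary tilt is $\varepsilon(\Lambda f+\tau)$ to leading order, and its minimum over $\theta$ is $\varepsilon(\tau-m)$. So $\tau=m$ is the threshold.

\begin{lemma}\label{lem:graph}
Fix $\tau\in\mathbb R$.
\begin{itemize}
\item[(a)] If $\tau>m$, then for all small $\varepsilon>0$ the surface $\Sigma_{\tau,\varepsilon}$ is the graph over $\overline\Omega_\varepsilon$ of a function $v\in C^2(\Omega_\varepsilon)\cap C^0(\overline\Omega_\varepsilon)$ with $v=0$ on $\partial\Omega_\varepsilon$, and $N$ is its upward normal.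
\item[(b)] If $\tau<m$, then for all small $\varepsilon>0$ the surface $\Sigma_{\tau,\varepsilon}$ is not contained in $\overline\Omega_\varepsilon\times\mathbb R$.
\end{itemize}
\end{lemma}

\begin{proof}
Write $w=w_{\tau,\varepsilon}$. The point of the surface over $(\beta,\theta)$ projects to the point of the plane with polar coordinates $(e^w\cos\beta,\theta)$, and
\[
\partial_\beta(e^w\cos\beta)=e^w(w_\beta\cos\beta-\sin\beta).
\]
Moreover $w_\beta(0,\theta)=-\varepsilon(\Lambda f(\theta)+\tau)+O(\varepsilon^2)$ uniformly in $\theta$, and $|w_{\beta\beta}|\le C\varepsilon$, because meridians are geodesics and so $w_{\beta\beta}=\nabla^2w(\partial_\beta,\partial_\beta)$.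

(a) For small $\varepsilon$ we have $w_\beta(0,\theta)\le-\frac12\varepsilon(\tau-m)$, hence $w_\beta\le-\frac12\varepsilon(\tau-m)+C\varepsilon\beta$. Since $\sin\beta\ge\beta\cos\beta$,
\[
w_\beta\cos\beta-\sin\beta\le\cos\beta\,\big[-\tfrac12\varepsilon(\tau-m)+(C\varepsilon-1)\beta\big]<0\qquad(0\le\beta<\tfrac\pi2)
\]
once $C\varepsilon\le1$, and at $\beta=\frac\pi2$ the left side is $-1$. So for each $\theta$ the radius $e^w\cos\beta$ decreases strictly from $R_\varepsilon(\theta)$ to $0$. The vertical projection is thus a continuous bijection from the compact surface onto $\overline\Omega_\varepsilon$ that maps the boundary curve onto $\partial\Omega_\varepsilon$, and the surface is the graph of a continuous function $v$ vanishing on $\partial\Omega_\varepsilon$. By \eqref{eq:Nz} the same inequality says $N_z>0$ everywhere (at the pole $N_z=W^{-1}$). So $N$ points upward, and $v\in C^2(\Omega_\varepsilon)$ by the implicit function theorem.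

(b) Choose $\theta_0$ with $-\Lambda f(\theta_0)=m$. Then $w_\beta(0,\theta_0)=\varepsilon(m-\tau)+O(\varepsilon^2)>0$ for small $\varepsilon$, so $e^w\cos\beta>R_\varepsilon(\theta_0)$ at $(\beta,\theta_0)$ for small $\beta>0$.
\end{proof}

\begin{proposition}[upper bound]\label{prop:upper}
Let $0<\tau<m$. There is a constant $C$ such that for all small $\varepsilon>0$ problem \eqref{eq:D} on $\Omega_\varepsilon$ has no solution for any $H>1-K_\tau\varepsilon^2+C\varepsilon^3$.
\end{proposition}

\begin{proof}
Consider the surfaces $\Sigma_{\tau',\varepsilon}$ with $\tau'$ decreasing from $m+1$ to $\tau$. By \eqref{eq:K}, $K_{\tau'}$ is increasing for $\tau'>0$, so $K_{\tau'}\ge K_\tau$ along the family; here $\tau>0$ is used. By \eqref{eq:Hfamily}, for small $\varepsilon$ all mean curvatures are positive and at most $H_1=1-K_\tau\varepsilon^2+C\varepsilon^3$. The first surface lies in $\overline\Omega_\varepsilon\times\mathbb R$ by Lemma~\ref{lem:graph}(a) and the last does not by Lemma~\ref{lem:graph}(b). Lemma~\ref{lem:slide} excludes a solution with $H>H_1$.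
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:ellipse}]
By \eqref{eq:ellipseR} the ellipses $E_{e^\varepsilon}$ form a family as above with $f=\cos2\theta$ and $g=-\sin^22\theta$. Here $\Lambda f=\frac32\cos2\theta$, $m=\frac32$, $\oint g=-\pi$, $\oint f^2=\pi$, $\oint(\Lambda f)^2=\frac94\pi$ and $\oint f'^2=4\pi$. By \eqref{eq:K},
\[
K_\tau=\frac1{2\pi}\Big(-\pi+\frac32\pi+\frac98\pi-2\pi+\pi\tau^2\Big)=\frac{\tau^2}2-\frac3{16},
\]
as the flux count \eqref{eq:heuristic} predicted. Take $\tau=1<m$, so $K_1=\frac5{16}$. By Proposition~\ref{prop:upper} there is no solution for $H>1-\frac5{16}\varepsilon^2+C\varepsilon^3$, and this number is less than $1-\frac14\varepsilon^2$ when $C\varepsilon<\frac1{16}$.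
\end{proof}

\section{Existence from barriers}\label{sec:perron}

The remaining results need lower bounds for $H_{\max}$. Our domains need not be smooth, and near the critical value the gradient of the solution is not controlled at the boundary. Perron's method is suited to this situation: it builds the solution from problems on small discs and needs at the boundary only upper bounds that vanish at each boundary point.

Fix $H>0$ and a bounded domain $\Omega$. In this section ``the equation'' means $\operatorname{div}Ts=-2H$. We use three standard facts.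
\begin{itemize}
\item[(F1)] \emph{Comparison and strong maximum principles} \cite[Theorems 10.1 and 3.5]{GT}. Let $V$ be a bounded open set and $s,v\in C^2(V)\cap C^0(\overline V)$ with $\operatorname{div}Tv\le\operatorname{div}Ts$ in $V$. If $s\le v$ on $\partial V$, then $s\le v$ in $V$. If $V$ is a domain, $s,v\in C^2(V)$ satisfy the same differential inequality, $s\le v$ in $V$ and $s(p)=v(p)$ for some $p\in V$, then $s\equiv v$.
\item[(F2)] \emph{Serrin's theorem} \cite{Serrin}. On a disc $B$ of radius less than $1/(2H)$ the equation has a unique solution in $C^2(B)\cap C^0(\overline B)$ with arbitrary continuous boundary values.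
\item[(F3)] \emph{Compactness and regularity.} By the interior gradient estimate \cite[Theorem 16.5]{GT} and standard elliptic theory, a locally bounded sequence of solutions of the equation in an open set has a subsequence converging in $C^2_{\mathrm{loc}}$ to a solution, and $C^2$ solutions are $C^\infty$.
\end{itemize}
Call an open disc $B$ \emph{small} if $\overline B\subset\Omega$ and its radius is less than $1/(2H)$. Let $\mathcal S$ be the set of $\sigma\in C^0(\overline\Omega)$ with $\sigma\le0$ on $\partial\Omega$ that have the following property: for every small disc $B$ and every solution $s\in C^2(B)\cap C^0(\overline B)$ of the equation with $s\ge\sigma$ on $\partial B$, we have $s\ge\sigma$ in $B$. These are the continuous subsolutions. By (F1), $0\in\mathcal S$, since $-2H\le0=\operatorname{div}T0$.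

The definition compares $\sigma$ only with exact solutions on small discs. The first part of the next lemma upgrades this to supersolutions on arbitrary open sets.

\begin{lemma}\label{lem:perron}
\begin{itemize}
\item[(a)] Let $V\subset\Omega$ be open, $v\in C^2(V)\cap C^0(\overline V)$ with $\operatorname{div}Tv\le-2H$ in $V$, and let $\sigma\in\mathcal S$ satisfy $\sigma\le v$ on $\partial V$. Then $\sigma\le v$ in $V$.
\item[(b)] Suppose that for each $q\in\partial\Omega$ there is $v_q\in C^0(\overline\Omega)$ with $v_q(q)=0$ and $\sigma\le v_q$ for all $\sigma\in\mathcal S$. Then \eqref{eq:D} has a solution.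
\end{itemize}
\end{lemma}

\begin{proof}
(a) Suppose $\mu=\max_{\overline V}(\sigma-v)>0$. Then $Z=\{\sigma-v=\mu\}$ is a nonempty compact subset of $V$. Take $p\in\partial Z$. There are points outside $Z$ arbitrarily close to $p$, so there is a small disc $B$ centered at $p$ with $\overline B\subset V$ and $\partial B\not\subset Z$. Let $s$ be the solution in $B$ with $s=\sigma$ on $\partial B$. Then $s\ge\sigma$ in $B$. The function $s-\mu$ also solves the equation and $s-\mu=\sigma-\mu\le v$ on $\partial B$, so $s-\mu\le v$ in $B$ by (F1). At the center, $s(p)-\mu\ge\sigma(p)-\mu=v(p)$, so equality holds there. By the strong maximum principle $s-\mu\equiv v$ on $\overline B$, hence $\sigma-v=\mu$ on $\partial B$, contrary to the choice of $B$.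

(b) This is the Perron argument of \cite[Theorem 2.12]{GT}; we give the steps. The class $\mathcal S$ is closed under the maximum of two functions, directly from the definition. It is also closed under \emph{lifting}: for $\sigma\in\mathcal S$ and a small disc $B_0$, let $\hat\sigma$ be the solution with boundary values $\sigma$ in $B_0$, and $\hat\sigma=\sigma$ elsewhere. Then $\hat\sigma\ge\sigma$. Let $B$ be small and $s$ a solution in $B$ with $s\ge\hat\sigma$ on $\partial B$. Then $s\ge\sigma$ on $\overline B$, which gives $s\ge\hat\sigma$ on $\overline B\setminus B_0$. The boundary of $B\cap B_0$ lies in $\partial B\cup(\overline B\setminus B_0)$, where $s\ge\hat\sigma$, so $s\ge\hat\sigma$ in $B\cap B_0$ by (F1). Thus $\hat\sigma\in\mathcal S$.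

Let $u=\sup_{\sigma\in\mathcal S}\sigma$. Then $0\le u\le v_q$ for each $q$; in particular $u$ is bounded. Fix $p\in\Omega$ and a small disc $B$ centered at $p$. Choose $\sigma_k\in\mathcal S$ with $\sigma_k(p)\to u(p)$ and $\sigma_k\ge0$ (replace $\sigma_k$ by $\max(\sigma_k,0)$), and let $\hat\sigma_k$ be the lifts in $B$. As $0\le\hat\sigma_k\le u$, by (F3) a subsequence converges in $C^2_{\mathrm{loc}}(B)$ to a solution $s\le u$ with $s(p)=u(p)$. Suppose $s(p')<u(p')$ for some $p'\in B$, and pick $\sigma\in\mathcal S$ with $\sigma(p')>s(p')$. The lifts in $B$ of $\max(\sigma,\hat\sigma_k)$ have, along a further subsequence, a limit $s'$ which solves the equation and satisfies $s\le s'\le u$ and $s'(p')\ge\sigma(p')>s(p')$. But $s'(p)=u(p)=s(p)$, so $s'\equiv s$ by (F1), a contradiction. Hence $u=s$ in $B$, and $u$ is a smooth solution of the equation in $\Omega$. Finally $u=0$ on $\partial\Omega$, and $0\le u\le v_q$ with $v_q(q)=0$ shows that $u$ is continuous at $q$.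
\end{proof}

Taking $V=\Omega$ in (a) and the same function for all $q$ in (b) gives the simplest criterion.

\begin{corollary}\label{cor:super}
If there is $v\in C^2(\Omega)\cap C^0(\overline\Omega)$ with $\operatorname{div}Tv\le-2H$ in $\Omega$ and $v=0$ on $\partial\Omega$, then \eqref{eq:D} has a solution.
\end{corollary}

In particular a solution for $H_0$ is such a function for every $H\in(0,H_0]$, so \eqref{eq:D} is solvable for all $H\in[0,H_{\max})$.

For thin convex domains the barriers are pieces of circular cylinders of radius $1/(2H)$, which have mean curvature $H$. The half cylinder over the strip bounds the height, but vanishes only on the edges of the strip. At a general boundary point $q$ we place a second cylinder along a support line; $\Omega$ may be too long in the direction normal to that line to lie under the whole half cylinder, so we use only its rising quarter and close it off with the height bound. Convexity is used for the existence of the support line.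

\begin{lemma}[strip]\label{lem:strip}
If $\Omega$ is bounded, convex and contained in an open strip of width $1/H$, then \eqref{eq:D} has a solution for this $H$.
\end{lemma}

\begin{proof}
Let the strip be $|y|<\frac1{2H}$ and let $\sigma\in\mathcal S$. The function $v_0=\sqrt{1/(4H^2)-y^2}$ has $Tv_0=(0,-2Hy)$, so it solves the equation in $\Omega$, and $v_0\ge0\ge\sigma$ on $\partial\Omega$. Lemma~\ref{lem:perron}(a) gives $\sigma\le v_0\le\frac1{2H}$.

For $q\in\partial\Omega$ let $d$ be the distance to a support line of $\Omega$ at $q$; it is an affine function on $\overline\Omega$, positive in $\Omega$. Put $V=\Omega\cap\{d<\frac1{2H}\}$ and $v=\sqrt{d/H-d^2}=\sqrt{1/(4H^2)-(d-\frac1{2H})^2}$, which is $v_0$ after a rigid motion and so solves the equation in $V$. A point of $\partial V$ lies on $\partial\Omega$, where $\sigma\le0\le v$, or has $d=\frac1{2H}$, where $v=\frac1{2H}\ge\sigma$. So $\sigma\le v$ in $V$. The function $v_q$ equal to $v$ where $d\le\frac1{2H}$ and to $\frac1{2H}$ elsewhere is continuous, vanishes at $q$ and bounds every $\sigma\in\mathcal S$. Apply Lemma~\ref{lem:perron}(b).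
\end{proof}

A solution on a larger domain restricts to a nonnegative solution of the equation on a smaller one, but it serves as a barrier at $q$ only if it vanishes at $q$. So the smaller domain should be able to slide inside the larger one until any given boundary point touches the outer boundary. This is what a Minkowski summand can do. Recall that the support function of a compact convex set $Q\subset\mathbb R^2$ is $h_Q(n)=\max_{p\in Q}\langle p,n\rangle$, that $h_Q$ determines $Q$, and that $h_{Q+Q'}=h_Q+h_{Q'}$ for the Minkowski sum $Q+Q'=\{p+p':p\in Q,\ p'\in Q'\}$.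

\begin{proposition}[Minkowski monotonicity]\label{prop:mink}
Let $\Omega_1,\Omega_2$ be bounded convex domains with $\overline\Omega_2=\overline\Omega_1+Q$ for a compact convex set $Q$. If \eqref{eq:D} is solvable on $\Omega_2$ for some $H>0$, then it is solvable on $\Omega_1$ for the same $H$. Hence $H_{\max}(\Omega_1)\ge H_{\max}(\Omega_2)$.
\end{proposition}

\begin{proof}
Let $u_2$ be the solution on $\Omega_2$; $u_2\ge0$ by \eqref{eq:positive}. Let $q\in\partial\Omega_1$, let $n$ be the outer unit normal of a support line of $\Omega_1$ at $q$, and choose $\xi\in Q$ maximizing $\langle\xi,n\rangle$. Then $\overline\Omega_1+\xi\subset\overline\Omega_2$, so the open set $\Omega_1+\xi$ lies in the interior $\Omega_2$ of $\overline\Omega_2$. Moreover $\langle q+\xi,n\rangle=h_{\overline\Omega_1}(n)+h_Q(n)=h_{\overline\Omega_2}(n)$, so $q+\xi\in\partial\Omega_2$. The function $v_q(p)=u_2(p+\xi)$ solves the equation in $\Omega_1$, is continuous and nonnegative on $\overline\Omega_1$, and $v_q(q)=0$. Apply Lemma~\ref{lem:perron}(a) with $V=\Omega_1$, then Lemma~\ref{lem:perron}(b).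
\end{proof}

\section{The second-order law}\label{sec:law}

\begin{proof}[Proof of Theorem~\ref{thm:law}]
The surfaces $\Sigma_{\tau,\varepsilon}$ bound $H_{\max}(\Omega_\varepsilon)$ from both sides: from above through the sliding lemma for $\tau$ slightly below $m$, and from below as barriers for $\tau$ slightly above $m$.

\emph{Normalization by the area.} Since $\oint f=0$,
\[
A_\varepsilon=\tfrac12\oint e^{2\log R_\varepsilon}=\pi+\varepsilon^2\oint(g+f^2)+O(\varepsilon^3),\qquad \sqrt{A_\varepsilon/\pi}=1+\frac{\varepsilon^2}{2\pi}\oint(g+f^2)+O(\varepsilon^3).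
\]
Put $\delta_\tau=K_\tau-\frac1{2\pi}\oint(g+f^2)$, so that
\begin{equation}\label{eq:normalized}
\big(1-K_\tau\varepsilon^2+O(\varepsilon^3)\big)\sqrt{A_\varepsilon/\pi}=1-\delta_\tau\varepsilon^2+O(\varepsilon^3).
\end{equation}
In $\delta_\tau$ the function $g$ cancels. By \eqref{eq:K} and Parseval's identity,
\[
\delta_\tau=\frac{\tau^2}2+\frac1{4\pi}\oint\big(f^2+(\Lambda f)^2-f'^2\big)=\frac{\tau^2}2-\frac14\sum_{n\ge2}\Big(1-\frac1{n^2}\Big)(a_n^2+b_n^2),
\]
because $1+(n-\frac1n)^2-n^2=-1+\frac1{n^2}$, which vanishes for $n=1$. Thus $\delta_m$ is the first expression for $\delta(f)$.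

\emph{Upper bound.} For $0<\tau<m$, Proposition~\ref{prop:upper} gives $H_{\max}(\Omega_\varepsilon)\le1-K_\tau\varepsilon^2+C\varepsilon^3$, so by \eqref{eq:normalized}
\[
\limsup_{\varepsilon\downarrow0}\varepsilon^{-2}\big(H_{\max}(\Omega_\varepsilon)\sqrt{A_\varepsilon/\pi}-1\big)\le-\delta_\tau .
\]

\emph{Lower bound.} For $\tau>m$ let $v$ be the function of Lemma~\ref{lem:graph}(a). By \eqref{eq:graphH} and \eqref{eq:Hfamily}, $\operatorname{div}Tv\le-2H$ with $H=1-K_\tau\varepsilon^2-C\varepsilon^3>0$, and $v=0$ on $\partial\Omega_\varepsilon$. By Corollary~\ref{cor:super}, problem \eqref{eq:D} is solvable for this $H$, so the corresponding $\liminf$ is at least $-\delta_\tau$.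

Letting $\tau\uparrow m$ in the upper bound and $\tau\downarrow m$ in the lower bound proves the expansion with $\delta(f)=\delta_m$.

\emph{Positivity.} The first expression is a loss $\frac12m^2$ minus a gain, and its sign is not visible. Both terms, however, are quadratic in the single function $\psi=\Lambda f+m\ge0$, the boundary tilt at the critical parameter: $\psi$ has mean $m$, no first harmonics, and $n$-th Fourier coefficients $(n-\frac1n)(a_n,b_n)$ for $n\ge2$. Since $1-\frac1{n^2}=(n-\frac1n)^2/(n^2-1)$, we need the kernel with Fourier multipliers $1/(n^2-1)$.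

The function $G$ is continuous, $2\pi$-periodic and even, as $G(2\pi-t)=G(t)$. Integration by parts gives $\int_0^{2\pi}(\pi-t)\sin kt\,dt=2\pi/k$ for $k\ge1$. With $2\sin t\cos nt=\sin(n+1)t-\sin(n-1)t$, the mean of $G$ is $1$, its first cosine coefficient is $\frac12$, and its $n$-th cosine coefficient is $\frac1{n+1}-\frac1{n-1}=-\frac2{n^2-1}$ for $n\ge2$. The coefficients are summable, so the Fourier series converges uniformly to $G$, and
\[
\sum_{n\ge2}\frac{\cos nt}{n^2-1}=\frac12+\frac14\cos t-\frac12G(t).
\]
Put $t=\theta-\theta'$, multiply by $\psi(\theta)\psi(\theta')$ and integrate over $[0,2\pi]^2$. Since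
\[
\iint\cos n(\theta-\theta')\,\psi(\theta)\psi(\theta')=\Big(\oint\psi\cos n\theta\Big)^2+\Big(\oint\psi\sin n\theta\Big)^2,
\]
which is $(2\pi m)^2$ for $n=0$, zero for $n=1$ and $\pi^2(n-\frac1n)^2(a_n^2+b_n^2)$ for $n\ge2$, we get
\[
\pi^2\sum_{n\ge2}\Big(1-\frac1{n^2}\Big)(a_n^2+b_n^2)=2\pi^2m^2-\frac12\iint G(\theta-\theta')\psi(\theta)\psi(\theta').
\]
Dividing by $4\pi^2$ gives the second expression for $\delta(f)$. On $(0,\pi)$ both factors of $G(t)=(\pi-t)\sin t$ are positive and on $(\pi,2\pi)$ both are negative, so $G>0$ except at multiples of $\pi$. The function $\psi\ge0$ is continuous with mean $m>0$, hence positive on some interval $I$, and the integrand is nonnegative everywhere and positive almost everywhere on $I\times I$. So $\delta(f)>0$.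

For the ellipses $f=\cos2\theta$, $m=\frac32$, $A=\pi$, and $\delta(f)=\frac98-\frac14\cdot\frac34=\frac{15}{16}$.
\end{proof}

\section{A non-circular ellipse with equality}\label{sec:equality}

Let $M(a)=H_{\max}(E_a)$ for $a\ge1$. It drops below $1$ just after $a=1$ and is at least $1$ at $a=2$, so Theorem~\ref{thm:equality} follows once $M$ is known to be continuous. Continuity comes from Proposition~\ref{prop:mink}: each ellipse is a Minkowski summand of a slightly enlarged neighboring ellipse.

We identify the unit vector $(\cos t,\sin t)$ with $t$ and recall a criterion: a $2\pi$-periodic $C^2$ function $\gamma$ with $\gamma+\gamma''\ge0$ is the support function of a compact convex set. Indeed, the function $\Gamma(r\cos t,r\sin t)=r\gamma(t)$ has, away from the origin, a Hessian with eigenvalues $0$ and $(\gamma+\gamma'')/r$. It is therefore convex along lines that avoid the origin and, by continuity, along all lines; and a convex function on $\mathbb R^2$ that is positively homogeneous of degree $1$ is the support function of a compact convex set.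

\begin{proof}[Proof of Theorem~\ref{thm:equality}]
The support function of $\overline{E_a}$ is $h_a=\sqrt P$ with $P(t)=a^2\cos^2t+a^{-2}\sin^2t=\alpha+\kappa\cos2t$, where $\alpha=\frac12(a^2+a^{-2})$ and $\kappa=\frac12(a^2-a^{-2})$. From $h_a''=P''/(2h_a)-P'^2/(4h_a^3)$ we get $4h_a^3(h_a+h_a'')=4P^2+2PP''-P'^2$, and
\[
4(\alpha+\kappa\cos2t)^2-8\kappa\cos2t\,(\alpha+\kappa\cos2t)-4\kappa^2\sin^22t=4(\alpha^2-\kappa^2)=4 .
\]
So $h_a+h_a''=h_a^{-3}$.

For $a,a'\ge1$ put $\lambda=\max(a/a',a'/a)^3$. Since $a'\le\lambda^{1/3}a$ and $1/a'\le\lambda^{1/3}/a$, we have $h_{a'}\le\lambda^{1/3}h_a$, that is, $\lambda h_{a'}^{-3}\ge h_a^{-3}$. Hence $\gamma=\lambda h_{a'}-h_a$ satisfies $\gamma+\gamma''\ge0$ and is the support function of a compact convex set $Q$. The sets $\lambda\overline{E_{a'}}$ and $\overline{E_a}+Q$ have the same support function, so they are equal. By Proposition~\ref{prop:mink} and \eqref{eq:scaling}, $M(a)\ge M(a')/\lambda$.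

The function $M$ is finite by \eqref{eq:flux}, and $M(a)\ge a/2>0$ by Lemma~\ref{lem:strip}, as $E_a$ lies in the strip $|y|<1/a$. Exchanging $a$ and $a'$ leaves $\lambda$ unchanged, so
\[
|\log M(a)-\log M(a')|\le3|\log a-\log a'|,
\]
and $M$ is continuous. Fix $\varepsilon\in(0,\varepsilon_0)$ with $e^\varepsilon<2$. By Theorem~\ref{thm:ellipse}, $M(e^\varepsilon)<1\le M(2)$, and the intermediate value theorem gives $a_*\in(e^\varepsilon,2]$ with $M(a_*)=1$.
\end{proof}

\section{A lower bound for all convex domains}\label{sec:lower}

A convex domain of given area either has a short boundary, and then the theorem of L\'opez and Montiel applies, or it has a long boundary, and then it is thin and the strip lemma applies.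

\begin{proof}[Proof of Proposition~\ref{prop:lower}]
We may take $H>0$. If $LH<\sqrt3\,\pi$, problem \eqref{eq:D} is solvable by the theorem of L\'opez and Montiel quoted in \cite{HE}. Otherwise $L\ge\sqrt3\,\pi/H$. Let $r_0$ be the inradius of $\Omega$, the largest radius of a disc contained in $\Omega$, and $w_0$ its minimal width, the smallest width of a strip containing $\Omega$. Place the origin at the center of an inscribed disc of radius $r_0$. At almost every $p\in\partial\Omega$ the outer unit normal $n$ exists, and $\langle p,n\rangle=h_{\overline\Omega}(n)\ge r_0$ because $r_0n\in\overline\Omega$. The divergence theorem for the position vector gives $A=\frac12\int_{\partial\Omega}\langle p,n\rangle\,d\ell\ge\frac12r_0L$. With $AH<\pi/(2\sqrt3\,H)$ we obtain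
\[
r_0\le\frac{2A}L\le\frac{2AH}{\sqrt3\,\pi}<\frac2{\sqrt3\,\pi}\cdot\frac\pi{2\sqrt3\,H}=\frac1{3H}.
\]
The classical inequality $w_0\le3r_0$ for planar convex sets (Blaschke; Steinhagen's theorem in dimension $2$) gives $w_0<1/H$. So $\Omega$ lies in an open strip of width $1/H$, and Lemma~\ref{lem:strip} applies.
\end{proof}

\begin{thebibliography}{9}

\bibitem{GT} Gilbarg and Trudinger, \emph{Elliptic Partial Differential Equations of Second Order}.

\bibitem{HE} \emph{A height estimate for $H$-surfaces and existence of $H$-graphs}, \texttt{http://hera.ugr.es/doi/15090267.pdf}.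

\bibitem{Serrin} Serrin, Phil. Trans. R. Soc. London A 264 (1969).

\end{thebibliography}
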